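\title{Quasifuchsian surface subgroups determine a closed hyperbolic $3$-manifold}

\begin{abstract}
For $K>1$ and a closed oriented hyperbolic $3$-manifold $M=\Gamma\backslash\mathbf H^3$, let $\mathrm{Qset}^K(M)$ be the set of $\mathrm{PSL}_2\mathbf C$-conjugacy classes of $K$-quasifuchsian surface subgroups of $\Gamma$. We prove that every class in $\mathrm{Qset}^K(M)$ is represented in the fundamental group of a second such manifold $N$ if and only if $M$ is an orientation-preserving isometric finite cover of $N$. Hence, for every $K>1$, the set $\mathrm{Qset}^K(M)$ determines $M$ up to orientation-preserving isometry, although no finite part of it does. The proof builds Kahn--Markovic surfaces in $M$ that contain prescribed chains of pairs of pants. The first pants group of a chain has only finitely many conjugators into the group of $N$, long chains eliminate all conjugators except those that work for all pants at once, and the pants along a single cuff generate $\Gamma$.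
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=\mathrm{PSL}_2\mathbf C$ act on the upper half-space $\mathbf H^3$ and on its boundary $\widehat{\mathbf C}$. A closed oriented hyperbolic $3$-manifold is a quotient $M=\Gamma\backslash\mathbf H^3$ by a torsion-free cocompact lattice $\Gamma\le G$, with the orientation induced from $\mathbf H^3$. Two such manifolds $M=\Gamma\backslash\mathbf H^3$ and $N=\Gamma_N\backslash\mathbf H^3$ are orientation-preservingly isometric exactly when $\Gamma$ and $\Gamma_N$ are conjugate in $G$, and we count manifolds up to this equivalence.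

A \emph{surface subgroup of genus $g$} is a discrete subgroup $\Delta\le G$ isomorphic to the fundamental group of the closed orientable surface of genus $g\ge2$. The \emph{surface set} $\mathrm{Sset}(M)$ is the set of $G$-conjugacy classes of surface subgroups, of all genera, that have a representative in $\Gamma$. The $G$-conjugacy class of $\Delta$ is the isometry type of the oriented manifold $\Delta\backslash\mathbf H^3$. So $\mathrm{Sset}(M)$ lists the shapes of those covers of $M$ whose fundamental group is a surface group. It forgets the covering maps, the number of times a shape occurs, and the position of different surfaces relative to one another. With infinite cyclic groups in place of surface groups, the same construction gives the set of complex lengths of closed geodesics.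

An orientation-preserving homeomorphism $\phi$ of $\widehat{\mathbf C}$ is \emph{$K$-quasiconformal} if it has locally square-integrable distributional derivatives with $|\phi_{\bar z}|\le\frac{K-1}{K+1}|\phi_z|$ almost everywhere; composing $\phi$ with elements of $G$ does not change $K$. A \emph{Fuchsian group} is a discrete subgroup of a conjugate of $\mathrm{PSL}_2\mathbf R$, and a surface subgroup is \emph{$K$-quasifuchsian} if a $K$-quasiconformal homeomorphism of $\widehat{\mathbf C}$ conjugates it to a Fuchsian group. This property is invariant under conjugation in $G$. For $K>1$ let $\mathrm{Qset}^K(M)\subseteq\mathrm{Sset}(M)$ consist of the classes of $K$-quasifuchsian subgroups of $\Gamma$. The closer $K$ is to $1$, the closer these groups are to Fuchsian groups and the smaller the set $\mathrm{Qset}^K(M)$.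

At the other extreme, a surface subgroup $\Delta\le\Gamma$ is \emph{virtually fibered} if it is normal in a finite-index subgroup $\Gamma'\le\Gamma$ with $\Gamma'/\Delta\cong\mathbf Z$; equivalently, $\Delta$ is geometrically infinite. Let $\mathrm{Fset}(M)\subseteq\mathrm{Sset}(M)$ be the set of classes of virtually fibered subgroups. By a theorem of McReynolds and Reid, only finitely many $N$ satisfy $\mathrm{Fset}(M)=\mathrm{Fset}(N)$, and all of them are commensurable with $M$. The quasifuchsian analog was posed in \cite{RS}:

\begin{quote}
\emph{Let $K>1$. Is the set of closed oriented hyperbolic $3$-manifolds $N$ with $\mathrm{Qset}^K(M)=\mathrm{Qset}^K(N)$ finite? Does $\mathrm{Qset}^K(M)=\mathrm{Qset}^K(N)$ imply that $M$ and $N$ are commensurable?}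
\end{quote}

The definitions do not suggest a uniform answer. A virtually fibered group $\Delta$ remembers the commensurability class on its own. Its normalizer in $G$ is discrete, because an element close to $1$ that normalizes $\Delta$ commutes with its generators, and the centralizer of $\Delta$ is trivial (two loxodromic elements that do not commute have at least three fixed points in total). So the normalizer contains $\Gamma'$ with finite index, and likewise the corresponding subgroup of any other lattice in which $\Delta$ is virtually fibered. This mechanism is absent for a quasifuchsian group: its normalizer preserves the limit set, which lies on a Jordan curve, and therefore is not a cocompact lattice. One might also expect the answer to depend on $K$. If $\mathrm{Qset}^K$ were empty for infinitely many manifolds when $K$ is close to $1$, the answer to the first question would be no for such $K$. In fact the answer is the same for all $K$, and it is as strong as it can be.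

\begin{theorem}\label{thm:main}
Let $M=\Gamma\backslash\mathbf H^3$ and $N=\Gamma_N\backslash\mathbf H^3$ be closed oriented hyperbolic $3$-manifolds and let $K>1$. The following are equivalent:
\begin{enumerate}
\item[(a)] $\mathrm{Qset}^K(M)\subseteq\mathrm{Sset}(N)$;
\item[(b)] $g\Gamma g^{-1}\le\Gamma_N$ for some $g\in G$, that is, $M$ is an orientation-preserving isometric finite cover of $N$;
\item[(c)] $\mathrm{Qset}^{K'}(M)\subseteq\mathrm{Qset}^{K'}(N)$ for all $K'>1$.
\end{enumerate}
Moreover, for any $g_0$, it suffices in \textup{(a)} to consider the elements of genus at least $g_0$.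
\end{theorem}

The implication (b)$\Rightarrow$(c) holds because conjugation by $g$ carries $K'$-quasifuchsian subgroups of $\Gamma$ to $K'$-quasifuchsian subgroups of $\Gamma_N$, and (c)$\Rightarrow$(a) is the case $K'=K$. The content is (a)$\Rightarrow$(b). Since $\mathrm{Qset}^K(N)\subseteq\mathrm{Sset}(N)$, the theorem says in particular that $\mathrm{Qset}^K(M)\subseteq\mathrm{Qset}^K(N)$ holds exactly when $M$ covers $N$ by an orientation-preserving local isometry.

\begin{corollary}\label{cor:answer}
For every $K>1$, we have $\mathrm{Qset}^K(M)=\mathrm{Qset}^K(N)$ if and only if $M$ and $N$ are orientation-preservingly isometric. Thus both questions have the answer yes for all $K>1$: the set of such $N$ is $\{M\}$. Likewise $\mathrm{Sset}(M)=\mathrm{Sset}(N)$ if and only if $M$ and $N$ are orientation-preservingly isometric, and $\mathrm{Qset}^K(M)=\mathrm{Qset}^K(\overline M)$ if and only if $M$ has an orientation-reversing isometry, where $\overline M$ is $M$ with the opposite orientation.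
\end{corollary}

\begin{proof}
Either equality of sets gives $\mathrm{Qset}^K(M)\subseteq\mathrm{Sset}(N)$ and $\mathrm{Qset}^K(N)\subseteq\mathrm{Sset}(M)$. By Theorem~\ref{thm:main}, a conjugate of $\Gamma$ lies in $\Gamma_N$ with some index $a$, and a conjugate of $\Gamma_N$ lies in $\Gamma$ with some index $b$. Then $\mathrm{vol}\,M=a\,\mathrm{vol}\,N$ and $\mathrm{vol}\,N=b\,\mathrm{vol}\,M$, so $a=b=1$ and $\Gamma$ is conjugate to $\Gamma_N$. Conversely, conjugate lattices have the same $\mathrm{Sset}$ and $\mathrm{Qset}^K$. The last statement is the case $N=\overline M$.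
\end{proof}

The hypothesis (a) concerns infinitely many surfaces, and this cannot be avoided.

\begin{proposition}\label{prop:finite}
For every finite subset $\mathcal F\subset\mathrm{Qset}^K(M)$ there are infinitely many $N$, namely finite covers of $M$ of unbounded volume, with $\mathcal F\subset\mathrm{Qset}^K(N)$. So no finite part of $\mathrm{Qset}^K(M)$ suffices in Theorem~\ref{thm:main}.
\end{proposition}

Section~\ref{sec:reduction} contains the main idea. It reduces Theorem~\ref{thm:main}, by an argument with finite sets, to the existence of a directed graph of pairs of pants in $M$ with five properties (Proposition~\ref{prop:graph}); the manifold $N$ appears only in that section. Sections~\ref{sec:tools}--\ref{sec:generation} construct the graph. Section~\ref{sec:finite} proves Proposition~\ref{prop:finite}, which is not used elsewhere.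

\section{Conjugators and chains of pants}\label{sec:reduction}

Fix $M$, $N$, $K$ and $g_0$. For a subgroup $H\le G$ let
\[
\mathbf E(H)=\{\Gamma_Ng\in\Gamma_N\backslash G:\ gHg^{-1}\subseteq\Gamma_N\}
\]
be the set of conjugators of $H$ into $\Gamma_N$, taken modulo $\Gamma_N$. For subgroups $H_i$ and $t\in G$ the definition gives
\begin{equation}\label{eq:Erules}
\mathbf E\big(\langle H_i:i\in I\rangle\big)=\bigcap_{i\in I}\mathbf E(H_i),\qquad \mathbf E(tHt^{-1})=\mathbf E(H)\,t^{-1};
\end{equation}
in particular $\mathbf E(H')\subseteq\mathbf E(H)$ if $H\le H'$. Our hypothesis says that $\mathbf E(\Delta)\ne\emptyset$ for every $K$-quasifuchsian surface subgroup $\Delta\le\Gamma$ of genus at least $g_0$, and we must show that $\mathbf E(\Gamma)\neq\emptyset$. The difficulty is that the conjugator may depend on $\Delta$. The first observation confines this dependence to a finite set.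

\begin{lemma}\label{lem:finiteE}
If $F\le G$ is finitely generated and has trivial centralizer in $G$, then $\mathbf E(F)$ is finite.
\end{lemma}

\begin{proof}
Suppose that $\Gamma_Ng_1,\Gamma_Ng_2,\dots$ are distinct elements of $\mathbf E(F)$. As $\Gamma_N\backslash G$ is compact, we may choose the representatives in a compact set and pass to a subsequence with $g_n\to g$. For each generator $x$ of $F$ the sequence $g_nxg_n^{-1}$ lies in the discrete group $\Gamma_N$ and converges to $gxg^{-1}$, so it equals $gxg^{-1}$ for large $n$. Hence $g^{-1}g_n$ centralizes $F$, and $g_n=g$ for large $n$, a contradiction.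
\end{proof}

Discreteness and cocompactness of $\Gamma_N$ are used here and nowhere else in the proof of (a)$\Rightarrow$(b). The condition on the centralizer cannot be dropped: if $F$ is generated by one loxodromic element, then $\mathbf E(F)$ is invariant under right multiplication by the centralizer, an uncountable group, so it is empty or uncountable. This is where surfaces carry more information than closed geodesics.

We take for $F$ the group of a pair of pants in $M$. All surface subgroups $\Delta$ that contain $F$ define nonempty subsets $\mathbf E(\Delta)$ of the finite set $\mathbf E(F)$. Nonempty subsets of a finite set may have empty intersection, so we need surfaces that contain many prescribed pants at once. The following proposition supplies them. In its proof the vertices of $\mathcal X$ will be pants subgroups of $\Gamma$ with a chosen exit cuff, and an edge will mean: glue a suitable second pair of pants along the exit cuff and leave it through one of its other two cuffs. For vertices $a,b$ of a directed graph we write $a\rightsquigarrow b$ if there is a directed path, possibly of length zero,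 from $a$ to $b$.

\begin{proposition}\label{prop:graph}
Let $K>1$. There are a directed graph $\mathcal X$ with an action of $\Gamma$ by automorphisms and subgroups $\Pi(e)\le\Gamma$, one for each vertex $e$, with $\Pi(te)=t\,\Pi(e)\,t^{-1}$ for $t\in\Gamma$, such that:
\begin{enumerate}
\item[(P1)] each $\Pi(e)$ is generated by two elements and has trivial centralizer in $G$;
\item[(P2)] every vertex has an outgoing edge;
\item[(P3)] for every directed path $e_0\to e_1\to\dots\to e_p$ there is a $K$-quasifuchsian surface subgroup $\Delta\le\Gamma$ of genus greater than $p/2$ that contains $\Pi(e_0),\dots,\Pi(e_p)$;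
\item[(P4)] if $a\rightsquigarrow b$, then $b\rightsquigarrow ta$ for some $t\in\Gamma$;
\item[(P5)] there is a vertex $e_0$ such that the groups $\Pi(e)$, with $e$ in the connected component of $e_0$ in the underlying undirected graph, generate $\Gamma$.
\end{enumerate}
\end{proposition}

Property (P3) is about directed paths and (P5) is about undirected ones. The reason is geometric. The pants that generate $\Gamma$ in the proof of (P5) all lie along one cuff, on the same side of it, whereas a surface has a single pair of pants on each side of a cuff. Two such vertices $e,e'$ are related by a common successor, $e\to b\leftarrow e'$. Property (P4) lets us walk backward at the cost of a translation. Let $e_0$ be as in (P5) and put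
\[
\mathcal R=\{e:\ e_0\rightsquigarrow e\},\qquad \Sigma=\{t\in\Gamma:\ te_0\in\mathcal R\},\qquad W=\langle\Sigma\rangle .
\]
If $t\in\Sigma$, then $t\mathcal R\subseteq\mathcal R$, since $e_0\rightsquigarrow e$ gives $e_0\rightsquigarrow te_0\rightsquigarrow te$.

\begin{lemma}\label{lem:component}
The set $W\mathcal R=\bigcup_{t\in W}t\mathcal R$ contains the undirected component of $e_0$.
\end{lemma}

\begin{proof}
The set contains $e_0$, and it contains the terminal vertex of every edge whose initial vertex it contains. Let $a\to b$ be an edge with $b\in W\mathcal R$; we show that $a\in W\mathcal R$. After translating by an element of $W$ we may assume $b\in\mathcal R$. By (P4), applied to $a\to b$ and to $e_0\rightsquigarrow b$, there are $s,t\in\Gamma$ with $b\rightsquigarrow sa$ and $b\rightsquigarrow te_0$. Then $e_0\rightsquigarrow b\rightsquigarrow te_0$ gives $t\in\Sigma$, and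
\[
e_0\rightsquigarrow b\rightsquigarrow sa\to sb\rightsquigarrow ste_0
\]
gives $sa\in\mathcal R$ and $st\in\Sigma$. Hence $s\in W$ and $a\in s^{-1}\mathcal R$.
\end{proof}

Let $F=\Pi(e_0)$. For a directed path $\pi$ let $\mathbf E(\pi)$ be the intersection of the sets $\mathbf E(\Pi(e))$ over the vertices $e$ of $\pi$. The hypothesis of the theorem enters only through the statement
\begin{equation}\label{eq:nonempty}
\mathbf E(\pi)\ne\emptyset\quad\text{for every directed path }\pi .
\end{equation}
To prove it, extend $\pi$ by (P2) to a path with at least $2g_0$ edges. By (P3) a $K$-quasifuchsian surface subgroup $\Delta$ of genus at least $g_0$ contains all groups $\Pi(e)$ along $\pi$, and $\emptyset\neq\mathbf E(\Delta)\subseteq\mathbf E(\pi)$.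

\begin{example}[one conjugator]\label{ex:one}
Suppose that $\mathbf E(F)$ consists of a single class $\Gamma_Ng$, and put $\Lambda=g^{-1}\Gamma_Ng$. If $e\in\mathcal R$, take a path $\pi$ from $e_0$ to $e$. Then $\mathbf E(\pi)$ is a nonempty subset of $\mathbf E(F)$, so it equals $\{\Gamma_Ng\}$, and $\Pi(e)\subseteq\Lambda$. If $t\in\Sigma$, this applies to $e=te_0$ and gives $tFt^{-1}\subseteq\Lambda$, which says that $\Gamma_Ngt\in\mathbf E(F)$. Therefore $\Gamma_Ngt=\Gamma_Ng$, that is, $t\in\Lambda$. So $W\le\Lambda$, and $\Pi(te)=t\,\Pi(e)\,t^{-1}\subseteq\Lambda$ for all $t\in W$ and $e\in\mathcal R$. By Lemma~\ref{lem:component} and (P5), $\Gamma\le\Lambda$.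
\end{example}

With several conjugators both halves of this argument break: different paths may select different conjugators, and an element of $\Sigma$ may move one conjugator to another. Finiteness of $\mathbf E(F)$ repairs both.

\begin{proof}[Proof of Theorem~\ref{thm:main}, \textup{(a)}$\Rightarrow$\textup{(b)}, from Proposition~\ref{prop:graph}]
Let $V=\langle\Pi(e):e\in\mathcal R\rangle$. It contains $F$, so $\mathbf E(V)\subseteq\mathbf E(F)$ is finite by (P1) and Lemma~\ref{lem:finiteE}.

\emph{Step 1: $\mathbf E(V)\neq\emptyset$.} Call a directed path \emph{returning} if it starts at $e_0$ and ends in the orbit $\Gamma e_0$; the path of length zero is an example. For a returning path $\pi$ the set $\mathbf E(\pi)\subseteq\mathbf E(F)$ is finite, and it is nonempty by \eqref{eq:nonempty}. Choose $\pi$ returning with $|\mathbf E(\pi)|$ minimal, and let $te_0$ be its last vertex. Let $e\in\mathcal R$. By (P4) there is $s\in\Gamma$ with $e_0\rightsquigarrow e\rightsquigarrow se_0$. Translating by $t$, we extend $\pi$ to a returning path $\pi'$ that passes through $te$. Then $\mathbf E(\pi')\subseteq\mathbf E(\pi)$,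 with equality by minimality, so $\mathbf E(\pi)\subseteq\mathbf E(\Pi(te))=\mathbf E(\Pi(e))\,t^{-1}$. As $e\in\mathcal R$ was arbitrary, $\mathbf E(\pi)\,t\subseteq\mathbf E(V)$ by \eqref{eq:Erules}.

\emph{Step 2: $\mathbf E(tVt^{-1})=\mathbf E(V)$ for all $t\in W$.} For $t\in\Sigma$ the inclusion $t\mathcal R\subseteq\mathcal R$ gives $tVt^{-1}\le V$, hence $\mathbf E(V)\subseteq\mathbf E(tVt^{-1})=\mathbf E(V)\,t^{-1}$. These are finite sets of the same cardinality, so they are equal. Thus right multiplication by every element of $\Sigma$, and hence by every element of the group $W$, preserves $\mathbf E(V)$.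

\emph{Conclusion.} By Lemma~\ref{lem:component} and (P5), the groups $tVt^{-1}$ with $t\in W$ generate $\Gamma$. By \eqref{eq:Erules} and the two steps, $\mathbf E(\Gamma)=\bigcap_{t\in W}\mathbf E(tVt^{-1})=\mathbf E(V)\ne\emptyset$.
\end{proof}

\section{Notation and tools}\label{sec:tools}

\subsection*{Matrices}
We write $D(a,\rho)\subset\mathbf C$ for the open disc, $\mathrm{Log}$ and $\sqrt{\phantom{x}}$ for the principal branches, and, for $u,x,y\in\mathbf C$,
\[
d(u)=\pm\begin{pmatrix}e^{u/2}&0\\0&e^{-u/2}\end{pmatrix},\qquad n_x=\pm\begin{pmatrix}1&x\\0&1\end{pmatrix},\qquad n'_y=\pm\begin{pmatrix}1&0\\y&1\end{pmatrix}.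
\]
Thus $d(u)$ acts on $\widehat{\mathbf C}$ by $z\mapsto e^uz$, and $d(2\pi i)=1$. Multiplying out gives
\begin{equation}\label{eq:bruhat}
n_X\,d(u)\,n'_Y=\pm\begin{pmatrix}e^{u/2}+XYe^{-u/2}&Xe^{-u/2}\\ Ye^{-u/2}&e^{-u/2}\end{pmatrix}
\end{equation}
and the commutation rules
\begin{equation}\label{eq:commute}
d(u)\,n_x=n_{xe^u}\,d(u),\qquad n'_y\,d(u)=d(u)\,n'_{ye^u},
\end{equation}
\begin{equation}\label{eq:swap}
n'_y\,n_x=n_{x/(1+xy)}\;d\big(-2\,\mathrm{Log}(1+xy)\big)\;n'_{y/(1+xy)}\qquad(|xy|<1).
\end{equation}
Formula \eqref{eq:swap} follows by comparing $\left(\begin{smallmatrix}1&x\\y&1+xy\end{smallmatrix}\right)$ with \eqref{eq:bruhat}.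

\subsection*{The group $\Gamma$}
As $\Gamma$ is discrete, torsion-free and cocompact, it acts freely on $\mathbf H^3$, and every $c\in\Gamma\setminus\{1\}$ is loxodromic: it is conjugate in $G$ to $d(\ell)$ with $\mathrm{Re}\,\ell\ge s_0$, where $s_0>0$ is the length of the shortest closed geodesic of $M$. An element of $G$ that commutes with $c$ fixes the attracting and the repelling point of $c$, so it translates along the axis of $c$. The signed translation length embeds the centralizer $Z_\Gamma(c)$ in $\mathbf R$ with discrete image, so $Z_\Gamma(c)$ is infinite cyclic. Finally, $c$ is not conjugate to $c^{-1}$ in $\Gamma$: a conjugating element would reverse the axis of $c$ and hence fix a point of it.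

\subsection*{Feet, half-lengths and shears}
Orient the geodesic $(0,\infty)$ from $0$ to $\infty$. A unit normal vector of it has \emph{position} $w\in\mathbf C/2\pi i\mathbf Z$ if the geodesic ray that it generates ends at $e^w\in\widehat{\mathbf C}$; the real part records the base point and the imaginary part the direction. The element $d(u)$ adds $u$ to all positions. On any other oriented geodesic we define positions by means of an element of $G$ that carries $(0,\infty)$ to it. They are well defined up to a common translation, so differences of positions are well defined.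

Let $P$ be an oriented pair of pants, $\pi_1P=\langle a,b,c\mid abc=1\rangle$ with $a,b,c$ representing the oriented boundary curves, and let $\rho$ be a discrete faithful representation in $G$ that sends $a,b,c$ to loxodromic elements $A,B,C$ with pairwise disjoint axes. The \emph{seams} are the common perpendicular segments of the three pairs of axes. The \emph{feet} at $A$ are the two unit normal vectors of the axis of $A$ that point along the seams to $B$ and to $C$. Orient the axis in the direction of translation of $A$. The \emph{half-length} at this cuff is the position of the foot toward $C$ minus the position of the foot toward $B$; at the other two cuffs, permute $A,B,C$ cyclically.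

Let $S$ be a closed oriented surface with a pants decomposition and $\rho:\pi_1S\to G$ a representation whose restrictions to the pants are as above. Let $\mathsf c$ be a cuff whose half-lengths from both sides are equal to $\mathrm{hl}(\mathsf c)$. Choose subgroups of $\pi_1S$ that represent the two adjacent pants, with generators $a,b,c$ and $a',b',c'$ such that $a'=a^{-1}$ represents $\mathsf c$. The \emph{reduced shear} is
\[
s(\mathsf c)=(\text{foot of the second pants})-(\text{foot of the first pants})-i\pi\ \in\ \mathbf C/(2\pi i\mathbf Z+\mathrm{hl}(\mathsf c)\mathbf Z),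
\]
with positions measured along the axis oriented by $\rho(a)$. The reduction modulo $\mathrm{hl}(\mathsf c)$ makes it irrelevant which feet are used. Exchanging the two sides also reverses the direction of the axis, so $s(\mathsf c)$ does not depend on which side is called first. Reversing the orientation of $S$ replaces $(A,B,C)$ by $(A^{-1},C^{-1},B^{-1})$; this preserves the half-lengths and replaces $s$ by $-(s+i\pi)-i\pi=-s$. So the sign convention for $s$ is immaterial in the following theorem, whose conclusion does not involve the orientation of $S$.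

\begin{theorem}[Kahn--Markovic {\cite[gluing theorem of \S2]{KM}}, where $R$ is our $2R$]\label{thm:KM}
For every $K>1$ there is $\varepsilon_1>0$ such that for $0<\varepsilon\le\varepsilon_1$ and $R\ge\hat R(\varepsilon)$ the following holds. Let $S$ be a closed oriented surface with a pants decomposition, and let $\rho:\pi_1S\to G$ be discrete and faithful on each pair of pants, with half-lengths equal from both sides, and with $|\mathrm{hl}(\mathsf c)-R|<\varepsilon$ and $|s(\mathsf c)-1|<\varepsilon/(2R)$ for every cuff $\mathsf c$. Then $\rho$ is injective, and a $K$-quasiconformal homeomorphism of $\widehat{\mathbf C}$ conjugates $\rho(\pi_1S)$ to a Fuchsian group.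
\end{theorem}

\subsection*{Mixing}
We fix the Haar measure on $G$ as follows. On $\mathrm{SL}_2\mathbf C$, with entries $\left(\begin{smallmatrix}\alpha&\beta\\\beta'&\eta\end{smallmatrix}\right)$, let $\omega$ be the holomorphic $3$-form with $d(\det)\wedge\omega=d\alpha\wedge d\beta\wedge d\beta'\wedge d\eta$. Left and right multiplications by $\mathrm{SL}_2\mathbf C$ are linear maps of $\mathbf C^4$ of determinant $1$ that preserve $\det$, so $\omega$ is bi-invariant. From $d(\det)=\eta\,d\alpha+\alpha\,d\eta-\beta'\,d\beta-\beta\,d\beta'$ we read off
\begin{equation}\label{eq:omega}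
\omega=\pm\frac{d\beta\wedge d\beta'\wedge d\eta}{\eta}=\pm\frac{d\alpha\wedge d\eta\wedge d\beta}{\beta}.
\end{equation}
The Haar measure is $|\omega|^2$: where $\omega=J\,dw_1\wedge dw_2\wedge dw_3$ in holomorphic coordinates, it is $|J|^2$ times Lebesgue measure on $\mathbf C^3$, transported to $G$ by local lifts. Put $\upsilon=\mathrm{vol}(\Gamma\backslash G)$. We use two forms of mixing. The first is qualitative, but holds for every discrete subgroup.

\begin{theorem}[Howe--Moore]\label{thm:HM}
Let $H\le G$ be discrete and let $F$ be a bounded function with compact support in $L^2(H\backslash G)$. As $g\to\infty$ in $G$, the integral $\int_{H\backslash G}F(x)F(xg)\,dx$ tends to $(\int F)^2/\mathrm{vol}(H\backslash G)$, read as $0$ if the volume is infinite.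
\end{theorem}

The second is exponential mixing, for which the sources are Moore (1987), Ratner (1987) and Kleinbock--Margulis. The $C^{k_0}$ norms on $\Gamma\backslash G$ are taken with respect to a basis of left-invariant vector fields on $G$, which descend to $\Gamma\backslash G$.

\begin{theorem}\label{thm:EM}
There are $\kappa>0$, $k_0$ and $C_0$ such that for $t\ge0$ and $\Phi_1,\Phi_2\in C^\infty(\Gamma\backslash G)$,
\[
\Big|\int_{\Gamma\backslash G}\Phi_1(x)\,\Phi_2(x\,d(-t))\,dx-\upsilon^{-1}\int\Phi_1\int\Phi_2\Big|\le C_0e^{-\kappa t}\|\Phi_1\|_{C^{k_0}}\|\Phi_2\|_{C^{k_0}} .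
\]
\end{theorem}

\subsection*{Parameters}
Fix $K>1$, then $0<\varepsilon\le\min(\varepsilon_1,1/20)$ with $\varepsilon_1$ as in Theorem~\ref{thm:KM}; this is the only place where $K$ enters the construction. The number $R$ is taken large, and $r=\varepsilon/(4R)$. The meaning of ``$R$ large'' and all constants, including those implied by $O(\cdot)$ and $\asymp$, depend only on $\Gamma$, $K$ and $\varepsilon$.

\section{Good pants in coordinates}\label{sec:pants}

To count pants by mixing we need them as matrices in an explicit region of $G$. The conditions on half-lengths become conditions on traces, and the one remaining parameter is the position of a foot.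

\begin{definition}
A \emph{good element} is an element $c\in\Gamma$ that is conjugate in $G$ to $d(2h)$ with $h\in D(R,\varepsilon)$. A \emph{good triple} is a triple $(A,B,C)\in\Gamma^3$ that has lifts to $\mathrm{SL}_2\mathbf C$ with $\tilde A\tilde B\tilde C=1$ and with traces $-2\cosh h_A$, $-2\cosh h_B$, $-2\cosh h_C$, where $h_A,h_B,h_C\in D(R,\varepsilon)$. For a good element $c$ let
\[
\mathcal U(c)=\{\gamma\in\Gamma:\ (c,\gamma,(c\gamma)^{-1})\text{ is a good triple}\}.
\]
\end{definition}

The conjugacy class of $d(2h)$ determines $h$ up to sign and modulo $\pi i$, so the number $h=h(c)\in D(R,\varepsilon)$ is unique, and $h(c^{-1})=h(c)$. A matrix in $\mathrm{SL}_2\mathbf C$ with trace $-2\cosh h$ has eigenvalues $-e^{\pm h}$, so the entries of a good triple are good elements, with $h(A)=h_A$ and so on. Good triples are permuted by conjugation in $\Gamma$ and by the \emph{rotation} $\sigma(A,B,C)=(B,C,A)$. If $\gamma\in\mathcal U(c)$, then $(c^{-1},c\gamma,\gamma^{-1})$ is good, with lifts $\tilde A^{-1},\tilde C^{-1},\tilde B^{-1}$. So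
\begin{equation}\label{eq:flip}
\mathcal U(c)\to\mathcal U(c^{-1}),\qquad\gamma\mapsto c\gamma,
\end{equation}
is a bijection with inverse $\gamma'\mapsto c^{-1}\gamma'$, and it commutes with conjugation by $Z_\Gamma(c)$.

For each good $c$ choose $f_c\in G$ with $c=f_c\,d(2h)\,f_c^{-1}$, in such a way that $f_{c^{-1}}=f_c\,j$, where $j(z)=1/z$; this is consistent because $j^2=1$ and $j\,d(u)\,j^{-1}=d(-u)$. The element $f_c$ carries $(0,\infty)$ to the oriented axis of $c$ and is unique up to $f_c\mapsto f_c\,d(u)$. Conjugating by $f_c^{-1}$, we may take $\tilde A=-\mathrm{diag}(e^h,e^{-h})$ and $\tilde B=\left(\begin{smallmatrix}\alpha&\beta\\\beta'&\eta\end{smallmatrix}\right)$. Since $\tilde C$ and $\tilde A\tilde B$ have the same trace, the two remaining conditions are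
\begin{equation}\label{eq:traces}
\alpha+\eta=-2\cosh h_B,\qquad e^h\alpha+e^{-h}\eta=2\cosh h_C .
\end{equation}
This linear system has the solution
\begin{equation}\label{eq:alphaeta}
\alpha=\frac{\cosh h_C+e^{-h}\cosh h_B}{\sinh h},\qquad\eta=-\frac{\cosh h_C+e^{h}\cosh h_B}{\sinh h}.
\end{equation}
For $h,h_B,h_C\in D(R,\varepsilon)$ we have $\cosh h_C/\sinh h=e^{h_C-h}(1+O(e^{-2R}))$, $e^{-h}\cosh h_B/\sinh h=O(e^{-R})$ and $e^{h}\cosh h_B/\sinh h=e^{h_B}(1+O(e^{-2R}))$. Hence
\begin{equation}\label{eq:asym}
\begin{gathered}
\alpha=e^{h_C-h}\big(1+O(e^{-R})\big),\qquad\eta=-e^{h_B}\big(1+O(e^{-R})\big),\\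
\sqrt{1-\alpha\eta}=e^{(h_B+h_C-h)/2}\big(1+O(e^{-R})\big),
\end{gathered}
\end{equation}
where the last line uses that $1-\alpha\eta$ has small argument. The determinant condition is $\beta\beta'=-(1-\alpha\eta)$, so there is a unique $v\in\mathbf C/2\pi i\mathbf Z$ with
\begin{equation}\label{eq:beta}
\beta=-e^{v}\sqrt{1-\alpha\eta},\qquad\beta'=e^{-v}\sqrt{1-\alpha\eta}.
\end{equation}
Let $\mathcal M_h\subset G$ be the set of classes of the matrices \eqref{eq:alphaeta}, \eqref{eq:beta} with $(h_B,h_C,v)\in D(R,\varepsilon)^2\times\mathbf C/2\pi i\mathbf Z$. This parametrization is bijective: the lift is singled out by $\mathrm{Re}(\alpha+\eta)<0$, and $\cosh$ is injective on $D(R,\varepsilon)$. We have shown that $\gamma\in\mathcal U(c)$ if and only if $\gamma\in\Gamma$ and $f_c^{-1}\gamma f_c\in\mathcal M_{h(c)}$. Let $v_c(\gamma)$ be the corresponding coordinate $v$.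

Conjugation by $d(u)$ fixes $\alpha,\eta$ and multiplies $\beta$ by $e^u$. Therefore, replacing $f_c$ by $f_c\,d(u)$, and so $f_{c^{-1}}$ by $f_{c^{-1}}d(-u)$, replaces $v_c$ by $v_c-u$ and $v_{c^{-1}}$ by $v_{c^{-1}}+u$. For the same reason, if $z=f_c\,d(\ell)f_c^{-1}\in Z_\Gamma(c)$, $\gamma\in\mathcal U(c)$ and $\gamma'\in\mathcal U(c^{-1})$, then
\begin{equation}\label{eq:shift}
v_c(z\gamma z^{-1})=v_c(\gamma)+\ell,\qquad v_{c^{-1}}(z\gamma'z^{-1})=v_{c^{-1}}(\gamma')-\ell .
\end{equation}

\begin{lemma}\label{lem:feet}
Let $R$ be large, $\gamma\in\mathcal U(c)$, $h=h(c)$ and $v=v_c(\gamma)$. The axes of $c$, $\gamma$, $c\gamma$ are pairwise disjoint and have no common endpoints. In the coordinates given by $f_c$, the foot at $c$ toward $\gamma$ has position $v$ and the foot toward $c\gamma$ has position $v+h$. Consequently the half-lengths of a good triple $(A,B,C)$ are $h(A),h(B),h(C)$.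
\end{lemma}

\begin{proof}
Conjugate by $f_c^{-1}$, so that the axis of $c$ is $(0,\infty)$, and then by $d(-v)$, so that $v=0$. The fixed points of $\gamma$ are the roots of $\beta'z^2+(\eta-\alpha)z-\beta$. Their product is $-\beta/\beta'=1$, so they have the form $u,1/u$, and by \eqref{eq:asym} their sum is
\[
\frac{\alpha-\eta}{\beta'}=e^{(h+h_B-h_C)/2}\big(1+O(e^{-R})\big),
\]
which has positive real part. Since $\mathrm{Re}(u+1/u)=(1+|u|^{-2})\,\mathrm{Re}\,u$, both $u$ and $1/u$ have positive real part. So the axis of $\gamma$ lies in the open half-space over $\{\mathrm{Re}\,z>0\}$, whose boundary plane contains $(0,\infty)$. The half-turn $z\mapsto1/z$ about the geodesic $(-1,1)$ exchanges the endpoints of each of the two axes. A half-turn that reverses a geodesic fixes a point of it and negates its tangent vector there, so its axis meets the geodesic at a right angle. Hence the seam lies on $(-1,1)$, and it leaves $(0,\infty)$ in the direction of $+1=e^0$. The foot has position $0$.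

The element $c\gamma$ has entries $e^h\alpha,\ e^h\beta,\ e^{-h}\beta',\ e^{-h}\eta$. Its fixed points have product $-e^{2h}\beta/\beta'=e^{2h}$ and sum $e^{2h}(\alpha-e^{-2h}\eta)/\beta'$. After dividing by $e^h$, the fixed points have product $1$ and sum
\[
\frac{e^{h}(\alpha-e^{-2h}\eta)}{\sqrt{1-\alpha\eta}}=e^{(h+h_C-h_B)/2}\big(1+O(e^{-R})\big),
\]
again with positive real part. The argument above shows that this foot has position $h$. Applying all this to the rotated triples gives the statements about the third pair of axes and the other two half-lengths.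
\end{proof}

\begin{lemma}\label{lem:free}
Let $R$ be large and $\gamma\in\mathcal U(c)$. Then $\langle c,\gamma\rangle$ is free on $c,\gamma$, and its centralizer in $G$ is trivial.
\end{lemma}

\begin{proof}
An element that commutes with $c$ and $\gamma$ fixes their four fixed points, which are distinct by Lemma~\ref{lem:feet}; so it is trivial. For freeness, normalize as before and put $I_3(z)=1/z$, $I_2(z)=e^{2h}/z$, $I_1=I_3\gamma$, so that $c=I_2I_3$ and $\gamma=I_3I_1$. Since $\beta'=-\beta$ and $\beta^2+\alpha\eta=1$, we have $I_1(z)=(-\beta z+\eta)/(\alpha z+\beta)$, and in the coordinate $w=z+\beta/\alpha$ this map is $w\mapsto1/(\alpha^2w)$. Thus $I_1,I_2,I_3$ are involutions, and $I_k$ maps the complement of the closed disc $D_k$ into $D_k$, where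
\[
D_1=\{|z+\beta/\alpha|\le1/|\alpha|\},\qquad D_2=\{|z|\ge e^{\mathrm{Re}\,h}\},\qquad D_3=\{|z|\le1\}.
\]
As $|\alpha|\asymp1$ and $|\beta|\asymp e^{R/2}$, these discs are disjoint. A word $I_{k_1}\cdots I_{k_m}$ with $m\ge1$ and $k_i\ne k_{i+1}$ maps a point outside the three discs into $D_{k_1}$, so it is not the identity, and $\langle I_1,I_2,I_3\rangle$ is the free product of three groups of order two. This free product is also the semidirect product of a free group on $a,b$ with a group $\{1,\tau\}$ in which $\tau$ inverts $a$ and $b$, as the presentation $\langle a,b,\tau\mid\tau^2,(a\tau)^2,(b\tau)^2\rangle$ with $\tau=I_3$, $a\tau=I_2$, $b\tau=I_1$ shows. Here $a=c$ and $b=\gamma^{-1}$.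
\end{proof}

So a good triple defines a faithful representation of the group of a pair of pants, discrete because its image lies in $\Gamma$, with half-lengths in $D(R,\varepsilon)$. We turn to the shear. Let $\gamma\in\mathcal U(c)$ and $\gamma'\in\mathcal U(c^{-1})$. The foot at $c^{-1}$ toward $\gamma'$ points to $f_{c^{-1}}(e^{v'})=f_c(e^{-v'})$ with $v'=v_{c^{-1}}(\gamma')$, so its position in the coordinates of $f_c$ is $-v'$. Gluing the two pants along $c$ therefore produces the shear $s=-v_{c^{-1}}(\gamma')-v_c(\gamma)-i\pi$. Put
\[
v_c^*(\gamma')=-v_{c^{-1}}(\gamma')-1-i\pi,\qquad\text{so that}\qquad s-1=v^*_c(\gamma')-v_c(\gamma).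
\]

\begin{definition}
The elements $\gamma\in\mathcal U(c)$ and $\gamma'\in\mathcal U(c^{-1})$, and also the good triples $(c,\gamma,(c\gamma)^{-1})$ and $(c^{-1},\gamma',(c^{-1}\gamma')^{-1})$, are \emph{matched} if $v_c(\gamma)$ and $v_c^*(\gamma')$ are at distance less than $r$ in $\mathbf C/2\pi i\mathbf Z$.
\end{definition}

The condition concerns the sum $v_c(\gamma)+v_{c^{-1}}(\gamma')$, so it is symmetric in the two triples and independent of the choice of $f_c$. It is invariant under conjugation by $t\in\Gamma$, since $tf_c$ is an admissible choice of $f_{tct^{-1}}$. Matched triples are glued with $|s-1|<r<\varepsilon/(2R)$, as Theorem~\ref{thm:KM} requires. Figure~\ref{fig:feet} shows the model case. If $h,h_B,h_C,v$ are real, then all entries in \eqref{eq:alphaeta}, \eqref{eq:beta} are real, and the three axes lie in the plane over $\mathbf R$. If moreover the half-lengths of the second triple and the shear $s$ are real, then its foot has position $v+s+i\pi$, and it lies in the same plane on the other side of the axis of $c$.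

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->,thick] (-4,0)--(4.4,0) node[right]{axis of $c$};
\draw (0,0)--(0,1); \draw (-0.8,1.4) parabola bend (0,1) (0.8,1.4) node[right]{$B$};
\draw (3,0)--(3,1); \draw (2.2,1.4) parabola bend (3,1) (3.8,1.4) node[right]{$C$};
\draw (0.7,0)--(0.7,-1); \draw (-0.1,-1.4) parabola bend (0.7,-1) (1.5,-1.4) node[right]{$B'$};
\draw (-2.3,0)--(-2.3,-1); \draw (-3.1,-1.4) parabola bend (-2.3,-1) (-1.5,-1.4) node[right]{$C'$};
\node[above left] at (0,0) {$v$};
\node[above left] at (3,0) {$v+h$};
\node[below right] at (0.7,0) {$v+s+i\pi$};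
\node[above] at (-2.3,0) {$v+s-h+i\pi$};
\end{tikzpicture}
\caption{Two matched good triples $(c,B,C)$ and $(c^{-1},B',C')$ whose axes lie in one plane (schematic). The vertical segments are the seams that leave the axis of $c$, labeled by the positions of their feet; $h$ is the half-length at $c$, close to $R$, and $s$ is the shear, close to $1$.}
\label{fig:feet}
\end{figure}

\section{Equidistribution of feet}\label{sec:counting}

To close up a collection of pants we must pair those on one side of a cuff with those on the other side so that paired feet agree up to an error of order $1/R$. This is possible if the feet are evenly distributed at scale $1/R$, with a relative error that is small compared with the inverse of the number of boxes of that size. That number is polynomial in $R$, and exponential mixing gives an exponentially small error. We first count lattice points in regions adapted to the flow $d(-T)$, and then identify $\mathcal M_h$ with such a region.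

\subsection*{Lattice points}
For $T\ge0$ and a bounded Borel set $E\subset\{(X,\lambda,Y)\in\mathbf C^3:|\lambda|\le1.1\}$ put
\[
\mathcal G_T(E)=\{n_X\,d(-T-2\lambda)\,n'_Y:\ (X,\lambda,Y)\in E\}.
\]
By \eqref{eq:bruhat} we have $\eta=\pm e^{T/2+\lambda}$, $\beta=X\eta$ and $\beta'=Y\eta$. So the element determines $X$, $Y$, and $\lambda$ modulo $\pi i$, hence $\lambda$. By \eqref{eq:omega}, $\omega=\pm\eta^2\,dX\wedge dY\wedge d\lambda$, and the Haar measure of $\mathcal G_T(E)$ is $m_T(E)=e^{2T}\int_Ee^{4\mathrm{Re}\,\lambda}$. Let $P(w,\delta)$ be the open polydisc of radius $\delta$ about $w$. Let $E^{+\delta}$ be the union of the polydiscs $P(w,\delta)$ with $w\in E$, and let $E^{-\delta}=\{w:P(w,\delta)\subseteq E\}$. The first set is open, the second is closed, and $(E^{-\delta})^{+\delta}\subseteq E$. Put $\mathcal K=\{|X|\le2,\ |\lambda|\le1,\ |Y|\le2\}$.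

\begin{lemma}\label{lem:count}
There are $C_1,k>0$ and $\delta_0\in(0,1/16)$ such that for $T\ge0$, $0<\delta<\delta_0$, $f_1,f_2\in G$ and Borel $E\subseteq\mathcal K$, the number $\mathcal N$ of $\gamma\in\Gamma$ with $f_1^{-1}\gamma f_2\in\mathcal G_T(E)$ satisfies
\[
\big(\upsilon^{-1}-C_1\delta^{-k}e^{-\kappa T}\big)\,m_T(E^{-\delta})\le\mathcal N\le\big(\upsilon^{-1}+C_1\delta^{-k}e^{-\kappa T}\big)\,m_T(E^{+\delta}).
\]
\end{lemma}

\begin{proof}
We smooth the count with bump functions at $f_1$ and $f_2$. Let $U$ be the ball of radius $\delta/C_2$ about $1$ for a left-invariant Riemannian metric on $G$; then $U=U^{-1}$.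

\emph{Stability.} We claim that $U\,\mathcal G_T(E)\,U\subseteq\mathcal G_T(E^{+\delta})$ for all $E\subseteq\mathcal K$ if $C_2$ is large. The point is that the perturbations which must be moved across the long element $d(u)$, $u=-T-2\lambda$, are not expanded, since $|e^u|\le e^2$. Let $b_1,b_2\in U$ and $(X,\lambda,Y)\in E$. The elements $n_{-X}b_1n_X$ and $n'_Yb_2n'_{-Y}$ are within $O(\delta/C_2)$ of $1$, so by \eqref{eq:bruhat} we can write
\[
b_1n_X=n_{X+x_1}\,d(u_1)\,n'_{y_1},\qquad n'_Yb_2=n_{x_2}\,d(u_2)\,n'_{y_2+Y}
\]
with $x_i,u_i,y_i=O(\delta/C_2)$. By \eqref{eq:commute}, $n'_{y_1}d(u)=d(u)\,n'_{y}$ with $y=y_1e^u$, and by \eqref{eq:swap}, $n'_yn_{x_2}=n_{x_3}d(u_3)\,n'_{y_3}$ with $x_3,u_3,y_3=O(\delta/C_2)$. Using \eqref{eq:commute} twice more,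
\[
b_1\,n_X\,d(u)\,n'_Y\,b_2=n_{X+x_1+x_3e^{u_1+u}}\;d(u+u_1+u_2+u_3)\;n'_{Y+y_2+y_3e^{u_2}} .
\]
All three coordinates have changed by $O(\delta/C_2)$, which proves the claim.

\emph{Bump functions.} Let $\varphi\ge0$ be smooth, supported in $U$, with $\int_G\varphi=1$ and $\|\varphi\|_{C^{k_0}}=O(\delta^{-k_0-6})$; the exponent reflects $\dim_{\mathbf R}G=6$. Define $\Phi_i(\Gamma g)=\sum_{\gamma\in\Gamma}\varphi(f_i^{-1}\gamma g)$, so that $\int\Phi_i=1$. If two terms $\gamma_1\neq\gamma_2$ were nonzero at the same $g$, then $\gamma_1\gamma_2^{-1}$ would be conjugate to an element of $UU$; for $\delta_0$ small this is impossible, because translation lengths in $\Gamma\setminus\{1\}$ are at least $s_0$. Left-invariant derivatives commute with left translations, so $\|\Phi_i\|_{C^{k_0}}=O(\delta^{-k_0-6})$ uniformly in $f_i$.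

\emph{Unfolding.} For a Borel set $\mathcal S\subset G$ of finite measure let $\mathcal I(\mathcal S)=\int_{\mathcal S}\int_{\Gamma\backslash G}\Phi_1(g)\Phi_2(gs)\,dg\,ds$. Unfold $\Phi_1$, substitute $g=f_1b$, and replace $\gamma$ by $\gamma^{-1}$ in the sum that defines $\Phi_2$. With $\tau_\gamma=f_1^{-1}\gamma f_2$ this gives
\[
\mathcal I(\mathcal S)=\sum_{\gamma\in\Gamma}\int_G\varphi(b)\int_{\mathcal S}\varphi(\tau_\gamma^{-1}bs)\,ds\,db .
\]
The integrand vanishes unless $b\in U$ and $s\in b^{-1}\tau_\gamma U$. Each summand is at most $1$; it equals $1$ if $U\tau_\gamma U\subseteq\mathcal S$, and it vanishes unless $\tau_\gamma\in U\mathcal SU$. Stability for $E$ gives $\mathcal N\le\mathcal I(\mathcal G_T(E^{+\delta}))$. Stability for $E^{-\delta}$ gives $U\,\mathcal G_T(E^{-\delta})\,U\subseteq\mathcal G_T(E)$, hence $\mathcal I(\mathcal G_T(E^{-\delta}))\le\mathcal N$.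

\emph{Mixing.} For $s=n_X\,d(-T-2\lambda)\,n'_Y$ the substitution $x=gn_X$ turns the inner integral in $\mathcal I$ into $\int\Phi_1(xn_{-X})\,\Phi_2\big(x\,d(-T)\,d(-2\lambda)n'_Y\big)\,dx$. Right translation by elements of a fixed compact set preserves integrals and changes $C^{k_0}$ norms by a bounded factor. By Theorem~\ref{thm:EM} the inner integral is $\upsilon^{-1}+O(\delta^{-k}e^{-\kappa T})$ with $k=2k_0+12$. Integrate over $s$.
\end{proof}

\begin{corollary}\label{cor:exist}
For every $\rho_0>0$ there is $T(\rho_0)$ such that for $T\ge T(\rho_0)$, all $f_1,f_2\in G$ and every polydisc $P(w,\rho_0)\subseteq\mathcal K$, some $\gamma\in\Gamma$ satisfies $f_1^{-1}\gamma f_2\in\mathcal G_T(P(w,\rho_0))$.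
\end{corollary}

\begin{proof}
Take $\delta=\frac12\min(\rho_0,\delta_0)$. Then $E^{-\delta}\supseteq P(w,\rho_0/2)$, and the lower bound in Lemma~\ref{lem:count} is positive once $C_1\delta^{-k}e^{-\kappa T}<\upsilon^{-1}$.
\end{proof}

\subsection*{The region $\mathcal M_h$}
By \eqref{eq:asym} the entries $\alpha,\beta,\beta',\eta$ of an element of $\mathcal M_h$ with bounded $v$ have sizes $1,e^{R/2},e^{R/2},e^R$. Multiplication by $d(R/2)$ on both sides multiplies $\alpha$ by $e^{R/2}$ and $\eta$ by $e^{-R/2}$ and fixes $\beta,\beta'$. All entries then have size $e^{R/2}$, as in $\mathcal G_R(E)$ for $E$ near $(1,0,-1)$. For $0<\rho\le\frac12$ let $O_\rho=P((1,0,-1),\rho)$, and for $w=(X,\lambda,Y)\in O_{1/2}$ let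
\[
s(w)=d(-R/2)\,n_X\,d(-R-2\lambda)\,n'_Y\,d(-R/2).
\]

\begin{lemma}\label{lem:coords}
Let $R$ be large and $h=R+z$ with $|z|<\varepsilon$. There is an injective holomorphic map $\Xi=(x,y,v):O_{1/2}\to D(0,2)^3$ with the following properties.
\begin{enumerate}
\item[(i)] $x=\lambda+O(e^{-R})$, $\ y=z+\lambda+\mathrm{Log}\,X+\mathrm{Log}(-Y)+O(e^{-R})$, $\ v=\frac12\big(\mathrm{Log}\,X-\mathrm{Log}(-Y)\big)$.
\item[(ii)] $s(w)\in\mathcal M_h$ if and only if $|x(w)|,|y(w)|<\varepsilon$, and then $s(w)$ has coordinates $(h_B,h_C,v)=(R+x(w),R+y(w),v(w))$.
\item[(iii)] Every element of $\mathcal M_h$ whose coordinate $v$ has a representative with $|v|<1/20$ equals $s(w)$ with $w\in O_{1/4}$ and $v(w)=v$.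
\item[(iv)] $\Xi$ is Lipschitz on $O_{3/8}$ with an absolute constant.
\item[(v)] For Borel $E\subseteq O_{1/2}$ we have $m_R(E)=\int_{\Xi(E)}|J|^2$, where $J=2\sinh(R+x)\sinh(R+y)/\sinh h$ and $|J|\asymp e^R$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:bruhat}, $s(w)$ has the lift
\begin{equation}\label{eq:sw}
\alpha=-XYe^{\lambda}-e^{-R-\lambda},\quad\beta=-Xe^{R/2+\lambda},\quad\beta'=-Ye^{R/2+\lambda},\quad\eta=-e^{R+\lambda}.
\end{equation}
Put $\xi=\mathrm{Log}\,X$ and $\zeta=\mathrm{Log}(-Y)$, so that $|\xi|,|\zeta|\le\log2<0.7$. Then
\[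
-(\alpha+\eta)=e^{R+\lambda}\big(1+XYe^{-R}+e^{-2R-2\lambda}\big)=e^{R+t_1},
\]
\[
e^h\alpha+e^{-h}\eta=e^{R+z+\lambda+\xi+\zeta}-e^{z-\lambda}-e^{\lambda-z}=e^{R+t_2},
\]
with holomorphic functions $t_1=\lambda+O(e^{-R})$ and $t_2=z+\lambda+\xi+\zeta+O(e^{-R})$; note that $|z+\lambda+\xi+\zeta|<1.95$. The equation $2\cosh(R+x)=e^{R+t}$ has the solution $x=t+\mathrm{Log}\,\frac12\big(1+\sqrt{1-4e^{-2R-2t}}\big)=t+O(e^{-2R})$. Define $x$ and $y$ by this formula from $t_1$ and $t_2$, and $v=\frac12(\xi-\zeta)$. This gives (i) and $|x|,|y|,|v|<2$. By construction \eqref{eq:traces}, and hence \eqref{eq:alphaeta}, holds with $h_B=R+x$ and $h_C=R+y$. Also $1-\alpha\eta=-\beta\beta'=e^{R+2\lambda+\xi+\zeta}$ with $|\mathrm{Im}(2\lambda+\xi+\zeta)|<\pi$, so the principal root is $e^{R/2+\lambda+(\xi+\zeta)/2}$, and $-e^v\sqrt{1-\alpha\eta}=-e^{R/2+\lambda+\xi}=\beta$. Thus \eqref{eq:beta} holds too. So the matrix \eqref{eq:sw}, and with it $w$, is a holomorphic function of $\Xi(w)$, and $\Xi$ is biholomorphic onto its image.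

(ii) If $|x|,|y|<\varepsilon$, then $s(w)\in\mathcal M_h$ with the stated coordinates. Conversely, let $s(w)\in\mathcal M_h$ with parameters $h_B,h_C$. The trace of \eqref{eq:sw} has negative real part, so this is the lift used in the definition of $\mathcal M_h$. Hence $\cosh h_B=\cosh(R+x)$ and $\cosh h_C=\cosh(R+y)$, and $\cosh$ is injective on $\{\mathrm{Re}>0,\ |\mathrm{Im}|<\pi\}$.

(iii) Given such an element, with $h_B=R+x$ and $h_C=R+y$, define $\lambda=\mathrm{Log}(-\eta e^{-R})$, $X=\beta e^{R/2}/\eta$ and $Y=\beta'e^{R/2}/\eta$. The element then equals $s(w)$, because $\beta,\beta',\eta$ agree with \eqref{eq:sw}. By \eqref{eq:asym} and \eqref{eq:beta}, with $a=\frac12(y-z-x)$,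
\[
\lambda=x+O(e^{-R}),\qquad X=e^{v+a}\big(1+O(e^{-R})\big),\qquad Y=-e^{-v+a}\big(1+O(e^{-R})\big).
\]
Here $|\pm v+a|<\frac1{20}+\frac3{40}=\frac18$ and $e^{1/8}-1<\frac17$, so $w\in O_{1/4}$. By (ii), $v(w)\equiv v$ modulo $2\pi i$, and both numbers have modulus less than $2$.

(iv) The components of $\Xi$ are bounded by $2$ on $O_{1/2}$. Cauchy's estimate bounds their derivatives on the convex set $O_{3/8}$.

(v) By bi-invariance $m_R(E)$ is the Haar measure of $s(E)$. By \eqref{eq:beta}, $d\beta/\beta-dv$ is a combination of $d\alpha$ and $d\eta$, so $\omega=\pm\,d\alpha\wedge d\eta\wedge dv$ by \eqref{eq:omega}. Differentiating \eqref{eq:alphaeta},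
\[
\frac{\partial\alpha}{\partial h_B}\frac{\partial\eta}{\partial h_C}-\frac{\partial\alpha}{\partial h_C}\frac{\partial\eta}{\partial h_B}=\frac{(-e^{-h}+e^{h})\sinh h_B\sinh h_C}{\sinh^2h}=J.\qedhere
\]
\end{proof}

The density $|J|^2$ does not depend on $v$; this is the source of the equidistribution. Put
\[
\nu_h=\int_{D(0,\varepsilon)^2}|J|^2\asymp e^{2R},
\]
a number that depends only on $h$, $R$ and $\varepsilon$.

\begin{proposition}\label{prop:equi}
Fix $a_0>0$. There is $q>0$ such that the following holds for $R$ large. Let $c$ be a good element, $h=h(c)$, $v_0\in\mathbf C$, and let $\Omega$ be a parallelogram centered at $0$, with any Borel part of its boundary included, whose sides have lengths in $[r/40,r/20]$ and whose angles have sine at least $a_0$. Then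
\[
\#\{\gamma\in\mathcal U(c):\ v_c(\gamma)\in v_0+\Omega+2\pi i\mathbf Z\}=\bar m\,\big(1+O(e^{-qR})\big),\qquad\bar m=\nu_h\,\mathrm{area}(\Omega)/\upsilon .
\]
\end{proposition}

\begin{proof}
Let $f=f_c\,d(v_0)$, $f_1=f\,d(-R/2)$, $f_2=f\,d(R/2)$, $Q=D(0,\varepsilon)^2\times\Omega$ and $E=\Xi^{-1}(Q)$. An element $\gamma\in\Gamma$ is counted if and only if $f^{-1}\gamma f\in\mathcal M_h$ with coordinate $v\in\Omega$. As $\Omega\subset D(0,1/20)$, parts (ii) and (iii) of Lemma~\ref{lem:coords} show that this happens if and only if $f^{-1}\gamma f\in s(E)$, that is, $f_1^{-1}\gamma f_2\in\mathcal G_R(E)$. They also show that $E\subseteq O_{1/4}$ and $\Xi(E)=Q$. By (v), $m_R(E)=\nu_h\,\mathrm{area}(\Omega)$, and this is at least a constant times $e^{2R}R^{-2}$, because $\mathrm{area}(\Omega)\ge a_0(r/40)^2$.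

Let $\delta<\delta_0$ and $w\in E^{+\delta}\setminus E^{-\delta}$. Then $P(w,\delta)\subset O_{3/8}$ contains a point $w_1\in E$ and a point $w_2\notin E$. By (iv), the points $\Xi(w_1)\in Q$ and $\Xi(w_2)\notin Q$ are within $O(\delta)$ of $\Xi(w)$, and the segment between them meets $\partial Q$. So $\Xi(w)$ is within $O(\delta)$ of $\partial Q$. This neighborhood of $\partial Q$ has volume $O(\delta)$, since the $O(\delta)$-neighborhoods of $\partial D(0,\varepsilon)$ and $\partial\Omega$ have area $O(\delta)$. By (v), $m_R(E^{+\delta}\setminus E^{-\delta})=O(e^{2R}\delta)$, and so $m_R(E^{\pm\delta})=m_R(E)(1+O(R^2\delta))$. Apply Lemma~\ref{lem:count} with $T=R$ and $\delta=e^{-\kappa R/(2k)}$. The relative error is $O(R^2e^{-\kappa R/(2k)}+e^{-\kappa R/2})$.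
\end{proof}

\begin{lemma}\label{lem:cstar}
For $R$ large there is a good element $c_*$ with $|h(c_*)-R|<\varepsilon/2$.
\end{lemma}

\begin{proof}
Corollary~\ref{cor:exist} with $T=2R$ and $f_1=f_2=1$ gives $c_*=n_X\,d(-2R-2\lambda)\,n'_Y\in\Gamma$ with $|X|,|\lambda|,|Y|<\varepsilon/4$. By \eqref{eq:bruhat} its trace is $\pm\big(e^{R+\lambda}(1+XY)+e^{-R-\lambda}\big)=\pm2\cosh h$ with $h=R+\lambda+\mathrm{Log}(1+XY)+O(e^{-2R})$, and $|\mathrm{Log}(1+XY)|\le2|XY|<\varepsilon/8$.
\end{proof}

\section{Closed surfaces through a chain of pants}\label{sec:assembly}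

\subsection*{Cells}
Let $c$ be good. The group $Z_\Gamma(c)$ acts on $\mathcal U(c)$ and $\mathcal U(c^{-1})$ by conjugation; let $\mathcal E_c$ and $\mathcal E_{c^{-1}}$ be the sets of orbits. Choose the generator $c_0=f_c\,d(\ell_0)f_c^{-1}$ of $Z_\Gamma(c)$ with $\mathrm{Re}\,\ell_0>0$ and normalize $|\mathrm{Im}\,\ell_0|\le\pi$. Then $s_0\le\mathrm{Re}\,\ell_0\le2R+2\varepsilon$, since $c$ is a positive power of $c_0$. By \eqref{eq:shift}, conjugation by $c_0$ adds $\ell_0$ to both $v_c$ and $v_c^*$. So these functions induce maps from $\mathcal E_c$ and $\mathcal E_{c^{-1}}$ to the torus $\mathbf C/\Lambda_c$, where $\Lambda_c=2\pi i\mathbf Z+\ell_0\mathbf Z$. Two classes have matched representatives if and only if their images in the torus are at distance less than $r$; we then call the classes \emph{matched}.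

For $L\ge r/20$ and $m=\lceil20L/r\rceil$ we have $L/m\in[r/40,r/20]$. Apply this to $L=2\pi$ and to $L=|\ell_0|$ to obtain integers $m_1,m_2$, and tile $\mathbf C$ by the translates of the half-open parallelogram with sides $2\pi i/m_1$ and $\ell_0/m_2$. The tiling descends to the cylinder $\mathbf C/2\pi i\mathbf Z$ and to the torus. The tiles are called \emph{cells}, and two cells are \emph{adjacent} if their closures meet. The adjacency graphs are connected. Cells have diameter at most $r/10$, so
\begin{equation}\label{eq:adjacent}
\text{points in equal or adjacent cells are at distance at most }r/5<r .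
\end{equation}

\begin{lemma}\label{lem:cells}
For $R$ large there is $\vartheta>0$ such that for every good $c$ there is $\bar m\ge1$ with the following properties. Let $N_c$ be the number of cells of the torus.
\begin{enumerate}
\item[(i)] $\vartheta\,(1+2N_c)\le\frac12$.
\item[(ii)] For every cell of the cylinder, the number of $\gamma\in\mathcal U(c)$ with $v_c(\gamma)$ in the cell and the number of $\gamma'\in\mathcal U(c^{-1})$ with $v^*_c(\gamma')$ in the cell lie in $[(1-\vartheta)\bar m,(1+\vartheta)\bar m]$; in particular they are positive. The same holds for the numbers of elements of $\mathcal E_c$ and $\mathcal E_{c^{-1}}$ over a cell of the torus.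
\item[(iii)] $|\mathcal E_c|=|\mathcal E_{c^{-1}}|<\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
The angle of a cell has sine $\mathrm{Re}\,\ell_0/|\ell_0|\ge a_0:=s_0/\sqrt{s_0^2+\pi^2}$. Write a cell as $v_0+\Omega$ with $\Omega$ centered at $0$. Proposition~\ref{prop:equi} gives the count for $v_c$, with $\vartheta=O(e^{-qR})$ and $\bar m$ at least a constant times $e^{2R}R^{-2}$. The condition $v_c^*(\gamma')\in v_0+\Omega$ says that $v_{c^{-1}}(\gamma')\in-v_0-1-i\pi+(-\Omega)$, and $-\Omega$ differs from $\Omega$ only on the boundary. As $h(c^{-1})=h(c)$, the proposition applied to $c^{-1}$ gives the same $\bar m$. The group $Z_\Gamma(c)$ permutes simply transitively the cells of the cylinder over a given cell of the torus, so a class over that cell has exactly one representative over a chosen lift. This proves (ii). Part (i) holds because $N_c=m_1m_2=O(R\cdot R^2)$, and (iii) follows from (ii) and the bijection \eqref{eq:flip}.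
\end{proof}

\subsection*{The graph}
The vertices of $\mathcal X$ are the good triples $e=(A,B,C)$; we think of $A$ as the exit cuff, and put $\Pi(e)=\langle A,B\rangle$, so that $\Pi(\sigma e)=\Pi(e)$. For every pair of matched triples $e,e'$ there are two edges
\[
e\to\sigma e',\qquad e\to\sigma^2e' :
\]
enter $e'$ through its first cuff and exit through the second or the third. The group $\Gamma$ acts by conjugation and preserves edges. Property (P1) is Lemma~\ref{lem:free}. For (P2), let $e=(c,\gamma,(c\gamma)^{-1})$; by Lemma~\ref{lem:cells}(ii) the cell of $v_c(\gamma)$ contains some $v_c^*(\gamma')$, and $\gamma'$ is matched with $\gamma$ by \eqref{eq:adjacent}.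

An \emph{end} is a $\Gamma$-orbit $[e]$ of good triples, and a \emph{pants type} is an orbit of $\sigma$ on the set of ends. Each pants type consists of exactly three ends. Otherwise $\sigma$, which has prime order, would fix an end, and some $g\in\Gamma$ would conjugate $(A,B,C)$ to $(B,C,A)$. Then $g^3$ centralizes $\langle A,B\rangle$, so $g^3=1$, so $g=1$ as $\Gamma$ is torsion-free, and $A=B$, contradicting Lemma~\ref{lem:free}. An end whose first entry is conjugate to $c$ has a representative with first entry $c$, unique up to $Z_\Gamma(c)$; so these ends form the set $\mathcal E_c$. There are finitely many $\Gamma$-conjugacy classes of good elements, since each has a representative that moves some point of a fixed compact fundamental domain a distance at most $2R+2\varepsilon$. Hence there are finitely many ends and finitely many pants types.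

An \emph{assembly} is a finite collection of copies of pants types together with a partition of the set of all their ends into pairs of matched ends. To prove (P3) we prescribe finitely many pairs and complete the partition. The prescribed pairs disturb the balance of Lemma~\ref{lem:cells} by a bounded amount, which is absorbed by taking many copies of every pants type.

\begin{lemma}\label{lem:hall}
Let $e_0\to e_1\to\dots\to e_p$ be a directed path, with $e_i\in\{\sigma e_i',\sigma^2e_i'\}$ and $e_i'$ matched with $e_{i-1}$ for $1\le i\le p$. There is an assembly with distinct copies $P_0,\dots,P_p$, where $P_i$ has the pants type of $e_i$, in which the end $[e_{i-1}]$ of $P_{i-1}$ is paired with the end $[e_i']$ of $P_i$ for $1\le i\le p$.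
\end{lemma}

\begin{proof}
Take $n=2p+1$ copies, numbered $0,\dots,n-1$, of every pants type, and let $P_i$ be copy number $i$ of the type of $e_i$. The ends $[e_i']$ and $[e_i]$ of $P_i$ are different, because $\sigma$ and $\sigma^2$ fix no end. So the $p$ prescribed pairs are disjoint. Since no good $c$ is conjugate to $c^{-1}$, the conjugacy classes of good elements fall into pairs $\{[c],[c^{-1}]\}$. Fix such a pair. The ends of copies that belong to it form two disjoint sets, $n$ copies of $\mathcal E_c$ and $n$ copies of $\mathcal E_{c^{-1}}$, of equal size by Lemma~\ref{lem:cells}(iii). Remove the prescribed pairs; this removes the same number, at most $p$, from each side. Join two remaining elements if they are matched. By Hall's theorem, this bipartite graph with sides of equal size has a perfect matching if every nonempty set $\mathcal A$ of vertices on the $c$-side has at least $|\mathcal A|$ neighbors.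

Let $I$ be the set of cells of the torus that contain $v_c$ of an element of $\mathcal A$, and let $I^+$ be the set of cells equal or adjacent to a cell of $I$. By \eqref{eq:adjacent}, every remaining element of the other side whose value $v_c^*$ lies in a cell of $I^+$ is a neighbor of $\mathcal A$. If $I^+$ contains all cells, then the whole other side consists of neighbors, and it has at least $|\mathcal A|$ elements. Otherwise $|I^+|\ge|I|+1$, since the adjacency graph is connected. By Lemma~\ref{lem:cells}, the number of neighbors minus $|\mathcal A|$ is then at least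
\[
n(1-\vartheta)\bar m\,(|I|+1)-p-n(1+\vartheta)\bar m\,|I|=n\bar m\,(1-\vartheta-2\vartheta|I|)-p\ \ge\ \frac n2-p>0.\qedhere
\]
\end{proof}

\begin{proof}[Proof of \textup{(P3)}]
Take the assembly of Lemma~\ref{lem:hall}. Realize each copy $P$ as an oriented pair of pants with $\pi_1P=\langle a_P,b_P,c_P\mid a_Pb_Pc_P=1\rangle$, and identify its boundary curves with its three ends, respecting the cyclic order. Glue paired boundary curves by orientation-reversing homeomorphisms, and let $S$ be the component that contains $P_0,\dots,P_p$. It is a closed oriented connected surface made of at least $p+1$ pants. So $2g-2=-\chi(S)\ge p+1$, and the genus satisfies $g\ge(p+3)/2$; in particular $g\ge2$ and $g>p/2$.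

Consider the dual graph, with a vertex for each pants of $S$ and an edge for each gluing. The copies $P_i$ are distinct, so the prescribed gluings form an embedded path, which extends to a spanning tree. By van Kampen's theorem $\pi_1S$ is generated by the groups $\pi_1P$ and one letter $\tau$ for each gluing, subject to the relations $\tau x'\tau^{-1}=x^{-1}$, where $x,x'$ are the generators of the two glued curves, and $\tau=1$ for the gluings in the tree.

Choose for each $P$ a good triple $T_P$ that represents it, with entries corresponding to $a_P,b_P,c_P$. If an end of $P$ is paired with an end of $P'$, the two ends have matched representatives, so by invariance under conjugation there is $t\in\Gamma$ such that the appropriate rotations of $T_P$ and of $tT_{P'}t^{-1}$ are matched. We make the choices so that $t=1$ on the tree: for $P_i$ take the appropriate rotation of $e_i$, which is also a rotation of $e_i'$, and then proceed outward along the tree, replacing each new $T_{P'}$ by $tT_{P'}t^{-1}$. Send $(a_P,b_P,c_P)$ to $T_P$ and each $\tau$ to the corresponding $t$. Matched triples have mutually inverse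 first entries, so the relations hold, and we obtain $\rho:\pi_1S\to\Gamma$ with $\Pi(e_i)=\rho(\pi_1P_i)$.

By Lemmas~\ref{lem:feet} and~\ref{lem:free}, $\rho$ is discrete and faithful on each pants, and at a cuff with image $c^{\pm1}$ the half-length from both sides is $h(c)=h(c^{-1})\in D(R,\varepsilon)$. The shears are within $r<\varepsilon/(2R)$ of $1$. By Theorem~\ref{thm:KM}, $\rho$ is injective and $\Delta=\rho(\pi_1S)$ is $K$-quasifuchsian.
\end{proof}

Property (P4) is a recurrence statement. It does not follow from the finiteness of the set of ends alone, since a finite directed graph may have edges that lie on no cycle. What forces recurrence is that every edge occurs in a closed assembly, where one can enter a pair of pants in as many ways as one can leave it.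

\begin{proof}[Proof of \textup{(P4)}]
Let $\Gamma\backslash\mathcal X$ be the directed graph whose vertices are the ends, with $[a]\to[b]$ if some representatives are joined by an edge of $\mathcal X$. A directed path in $\Gamma\backslash\mathcal X$ lifts to $\mathcal X$ from any lift of its initial vertex: translate the representing edges one after another. So it suffices to show that $[b]\rightsquigarrow[a]$ in $\Gamma\backslash\mathcal X$ for every edge $a\to b$ of $\mathcal X$; concatenating such paths and lifting from $b$ gives (P4).

Apply Lemma~\ref{lem:hall} to the path $a\to b$. Let $\mathcal Y$ be the finite directed multigraph whose vertices are the ends of the copies in the assembly, with an edge from $x$ to each of the two ends, other than the partner of $x$, of the copy that contains the partner of $x$. Every vertex has two outgoing edges. It also has two incoming edges, which start at the partners of the other two ends of its copy. Forgetting the copy maps edges of $\mathcal Y$ to edges of $\Gamma\backslash\mathcal X$, and some edge $x\to y$ of $\mathcal Y$ maps to $[a]\to[b]$. Let $\mathcal Z$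 be the set of vertices reachable from $y$ in $\mathcal Y$. Summing in-degree minus out-degree over $\mathcal Z$ shows that as many edges enter $\mathcal Z$ as leave it, and none leaves. So the edge $x\to y$ does not enter $\mathcal Z$ from outside: $x\in\mathcal Z$, and $y\rightsquigarrow x$.
\end{proof}

\section{The pants along one cuff generate $\Gamma$}\label{sec:generation}

It remains to prove (P5). Let $c=c_*$ be as in Lemma~\ref{lem:cstar}, $h=h(c)=R+z$ with $|z|<\varepsilon/2$, and put $f_1=f_c\,d(-R/2)$, $f_2=f_c\,d(R/2)$, $\varepsilon_0=\varepsilon/60$. The room between $\varepsilon/2$ and $\varepsilon$ yields a criterion for membership in $\mathcal U(c)$ whose size does not depend on $R$: for $R$ large,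
\begin{equation}\label{eq:star}
\gamma\in\Gamma,\quad f_1^{-1}\gamma f_2\in\mathcal G_R(O_{3\varepsilon_0})\quad\Longrightarrow\quad\gamma\in\mathcal U(c).
\end{equation}
Indeed $f_c^{-1}\gamma f_c=s(w)$ with $w\in O_{\varepsilon/20}$. Since $|\mathrm{Log}(1+\zeta)|\le2|\zeta|$ for $|\zeta|\le\frac12$, Lemma~\ref{lem:coords}(i) gives $|x|<\frac{\varepsilon}{20}+O(e^{-R})$ and $|y|<\frac\varepsilon2+\frac{5\varepsilon}{20}+O(e^{-R})$, and (ii) applies.

To see which elements $\mathcal U(c)$ produces, take $\gamma_1,\gamma_2$ as in \eqref{eq:star}, with coordinates $(X_i,\lambda_i,Y_i)$. By \eqref{eq:commute},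
\[
f_1^{-1}\gamma_1\gamma_2^{-1}f_1=n_{X_1}\;n'_{(Y_1-Y_2)e^{R+2\lambda_1}}\;d(2\lambda_2-2\lambda_1)\;n_{-X_2}.
\]
The difference $Y_1-Y_2$ is expanded by $e^R$, so the $n'$-parameter can be large although everything else is confined to a small set. This suggests the definitions
\[
\mathcal B=\{n_X\,d(\mu)\,n'_w:\ |X-1|,|\mu|,|w|<\varepsilon_0\},\qquad\Omega_L=\bigcup_{|p|<L}\mathcal B\,n'_p\,\mathcal B^{-1}.
\]
The set $\mathcal B$ is open and relatively compact by \eqref{eq:bruhat}, and the sets $\Omega_L$ are open and increase with $L$. None of them depends on $R$. We show that the elements of $\Gamma$ in a conjugate of $\Omega_L$ generate $\Gamma$, for one $L$ that serves all conjugates, and then that each of them is a quotient $\gamma_1\gamma_2^{-1}$. Uniformity is needed because $f_1$ depends on $R$, while $R$ must be chosen after $L$.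

\begin{lemma}\label{lem:HMgen}
There is $L_0$, depending only on $\Gamma$ and $\varepsilon$, such that $\Gamma\cap f\,\Omega_{L_0}f^{-1}$ generates $\Gamma$ for every $f\in G$.
\end{lemma}

\begin{proof}
Fix $f$ and let $H$ be the group generated by $\Gamma\cap f\big(\bigcup_L\Omega_L\big)f^{-1}$. We compare correlation integrals on $H\backslash G$ and $\Gamma\backslash G$. For $H'\in\{H,\Gamma\}$ let $F_{H'}(H'g)$ be the number of $t\in H'$ with $tg\in f\mathcal B$. This function is bounded by the number of elements of $\Gamma$ in the relatively compact set $f\mathcal B\mathcal B^{-1}f^{-1}$, it has compact support, and its integral is $\mathrm{vol}(\mathcal B)$. Unfolding the first factor,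
\[
\int_{H'\backslash G}F_{H'}(g)\,F_{H'}(gn'_p)\,dg=\sum_{t\in H'}\mathrm{vol}\{g\in f\mathcal B:\ tgn'_p\in f\mathcal B\}.
\]
If the term of $t\in\Gamma$ is nonzero, then $t\in f\mathcal B\,n'_{-p}\,\mathcal B^{-1}f^{-1}$, so $t\in H$. Hence the two integrals agree for every $p$. Let $p\to\infty$. By Theorem~\ref{thm:HM} the integral for $\Gamma$ tends to $\mathrm{vol}(\mathcal B)^2/\upsilon>0$. So $H\backslash G$ has finite volume, equal to $\upsilon$, and $H=\Gamma$.

As $\Gamma$ is finitely generated, it is generated by finitely many elements of $\Gamma\cap f\,\Omega_Lf^{-1}$ for some $L=L(f)$. As $\Omega_L$ is open, the same elements lie in $f'\Omega_Lf'^{-1}$ for $f'$ near $f$. Replacing $f$ by $tf$ with $t\in\Gamma$ conjugates the generating set by $t$, so the statement depends only on $\Gamma f$. Cover the compact space $\Gamma\backslash G$ by finitely many such neighborhoods and take the largest $L$.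
\end{proof}

\begin{lemma}\label{lem:gen}
For $R$ large, $\mathcal U(c_*)$ generates $\Gamma$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:HMgen} it suffices to write each $g\in\Gamma\cap f_1\Omega_{L_0}f_1^{-1}$ as a quotient of two elements of $\mathcal U(c)$. By definition and \eqref{eq:commute},
\[
f_1^{-1}gf_1=n_X\,d(\mu_1)\,n'_{w_1+p_0-w_2}\,d(-\mu_2)\,n_{-X'}=n_X\,n'_p\,d(\mu)\,n_{-X'},
\]
where $|X-1|,|X'-1|<\varepsilon_0$, $\mu=\mu_1-\mu_2$ has $|\mu|<2\varepsilon_0$, and $|p|=|(w_1+p_0-w_2)e^{-\mu_1}|\le2(L_0+1)$. We multiply by an element of $\mathcal U(c)$ that nearly cancels $n_{-X'}$. Let $\delta_1=\varepsilon_0/(16(L_0+1))$. For $R\ge T(\delta_1)$, Corollary~\ref{cor:exist} gives $\gamma_2\in\Gamma$ with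
\[
f_1^{-1}\gamma_2f_2=n_{X_2}\,d(-R-2\lambda_2)\,n'_{Y_2},\qquad|X_2-X'|,\ |\lambda_2|,\ |Y_2+1|<\delta_1 .
\]
By \eqref{eq:star}, $\gamma_2\in\mathcal U(c)$. Put $\xi=(X_2-X')e^\mu$. Then $|\xi|\le2\delta_1$ and $|p\xi|\le\varepsilon_0/4$, and \eqref{eq:swap} gives $n'_pn_\xi=n_{\xi_1}d(u)\,n'_{p_1}$ with $|\xi_1|\le2|\xi|<\varepsilon_0$, $|u|\le4|p\xi|\le\varepsilon_0$ and $|p_1|\le2|p|\le4(L_0+1)$. The factor $n'_{p_1}$ is not small, but it contracts when it is moved across $d(\mu-R-2\lambda_2)$:
\begin{align*}
f_1^{-1}g\gamma_2f_2&=n_X\,n'_p\,n_\xi\;d(\mu-R-2\lambda_2)\,n'_{Y_2}\\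
&=n_{X+\xi_1}\;d\Big(-R-2\big(\lambda_2-\tfrac{u+\mu}2\big)\Big)\;n'_{Y_2+p_2},\qquad p_2=p_1e^{\mu-R-2\lambda_2}.
\end{align*}
For $R$ large $|p_2|<\varepsilon_0$. Then $|X+\xi_1-1|<2\varepsilon_0$, $|\lambda_2-\frac{u+\mu}2|<\varepsilon_0+\frac32\varepsilon_0$ and $|Y_2+p_2+1|<2\varepsilon_0$. By \eqref{eq:star}, $g\gamma_2\in\mathcal U(c)$, and $g=(g\gamma_2)\gamma_2^{-1}$.
\end{proof}

\begin{proof}[Proof of \textup{(P5)}]
Fix $R$ large enough for all preceding statements. For $\gamma\in\mathcal U(c)$ let $e_\gamma=(c,\gamma,(c\gamma)^{-1})$. Suppose that $v_c(\gamma_1)$ and $v_c(\gamma_2)$ lie in equal or adjacent cells of the cylinder. By Lemma~\ref{lem:cells}(ii) there is $\gamma'\in\mathcal U(c^{-1})$ with $v_c^*(\gamma')$ in the cell of $v_c(\gamma_1)$, and by \eqref{eq:adjacent} it is matched with both $\gamma_1$ and $\gamma_2$. With $e'$ the triple of $\gamma'$ we get $e_{\gamma_1}\to\sigma e'\leftarrow e_{\gamma_2}$. Every cell of the cylinder contains some $v_c(\gamma)$, and the adjacency graph is connected, so all vertices $e_\gamma$ lie in one undirected component. Take $e_0=e_{\gamma_0}$ for any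 $\gamma_0\in\mathcal U(c)$. Since $\gamma\in\Pi(e_\gamma)$, Lemma~\ref{lem:gen} shows that the groups $\Pi(e)$ in this component generate $\Gamma$.
\end{proof}

This completes the proof of Proposition~\ref{prop:graph}, and with it of Theorem~\ref{thm:main} and Corollary~\ref{cor:answer}.

\section{Finite sets of surfaces}\label{sec:finite}

To prove Proposition~\ref{prop:finite} we conjugate the given surface groups far apart inside $\Gamma$, so that together they generate a subgroup of infinite index, and then pass to finite covers. We use three facts. Since $\Gamma$ is cocompact, the limit set of $\Gamma$, and of each subgroup of finite index, is $\widehat{\mathbf C}$. Consequently the pairs (attracting point, repelling point) of loxodromic elements of $\Gamma$ are dense in $\widehat{\mathbf C}\times\widehat{\mathbf C}$. Finally, $\Gamma$ is LERF: every finitely generated subgroup is an intersection of subgroups of finite index. This is due to Agol \cite{Agol}, building on Wise and Haglund--Wise.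

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
Let $\Delta_1,\dots,\Delta_m\le\Gamma$ be $K$-quasifuchsian representatives of the elements of $\mathcal F$. A Fuchsian group acts properly discontinuously on the complement of its invariant circle, so $\Delta_i$ acts properly discontinuously on the complement of a Jordan curve, and freely since it is torsion-free. Hence there is an open round disc $U_i$ with $xU_i\cap U_i=\emptyset$ for all $x\in\Delta_i\setminus\{1\}$. Choose loxodromic elements $y_i\in\Gamma$ with repelling points in $U_i$ and pairwise distinct attracting points $a_1,\dots,a_m$. The powers of $y_i$ converge to $a_i$ uniformly on $\widehat{\mathbf C}\setminus U_i$. So for $k$ large, with $g_i=y_i^k$, the closed discs $D_i=g_i(\widehat{\mathbf C}\setminus U_i)$ are pairwise disjoint, and the open set $O=\widehat{\mathbf C}\setminus\bigcup_iD_i$ is nonempty. For $x\in\Delta_i\setminus\{1\}$,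
\[
g_ixg_i^{-1}\big(\widehat{\mathbf C}\setminus D_i\big)=g_ix(U_i)\subseteq g_i\big(\widehat{\mathbf C}\setminus U_i\big)=D_i .
\]
Let $H$ be the finitely generated group generated by the groups $g_i\Delta_ig_i^{-1}$. Write a nontrivial element of $H$ as a product $x_1\cdots x_l$ of minimal length with $x_j\in g_{i_j}\Delta_{i_j}g_{i_j}^{-1}$; then $x_j\ne1$ and $i_j\ne i_{j+1}$. The last factor maps $O$ into $D_{i_l}$, which is disjoint from $D_{i_{l-1}}$, and by induction the product maps $O$ into $D_{i_1}$. So every nontrivial element of $H$ moves $O$ off itself. The limit set of $H$ misses $O$, and $H$ has infinite index in $\Gamma$.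

The finite-index subgroups of $\Gamma$ that contain $H$ are closed under finite intersections, and their intersection is $H$. If their indices were bounded, one of maximal index would be contained in all the others and so would equal $H$, which has infinite index. Hence there are subgroups $\Gamma'$ with $H\le\Gamma'\le\Gamma$ of arbitrarily large finite index. Each contains a conjugate of every $\Delta_i$, so $\mathcal F\subset\mathrm{Qset}^K(\Gamma'\backslash\mathbf H^3)$. The volumes of these manifolds are unbounded, so infinitely many of them are pairwise non-isometric, and $M$ covers none of those whose volume exceeds its own.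
\end{proof}

\begin{thebibliography}{9}

\bibitem{Agol} Agol, \emph{The virtual Haken conjecture}, Doc. Math. \textbf{18} (2013).

\bibitem{KM} Kahn and Markovic, Ann. of Math. \textbf{175} (2012).

\bibitem{RS} \emph{Research Statement}, \texttt{https://github.com/alassal/site}.

\end{thebibliography}
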